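# Intervals in the lattice of degrees of interpretability: a dimension that takes every value

## 1. Theories, interpretations, degrees

Throughout, $T$ is a consistent recursively enumerable (r.e.) theory in the language of arithmetic that extends Peano Arithmetic $\mathrm{PA}$. The letters $A,B,\dots$ stand for r.e. extensions of $T$ in the same language. The inconsistent extension is allowed.

**Definition ($\Sigma_1$ and $\Pi_1$ sentences).** A *$\Sigma_1$ sentence* is a sentence of the form $\exists x\,\delta(x)$ with $\delta\in\Delta_0$, that is, with all quantifiers of $\delta$ bounded. A *$\Pi_1$ sentence* is one equivalent in $\mathrm{PA}$ to the negation of a $\Sigma_1$ sentence.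

Conjunctions and disjunctions of $\Sigma_1$ sentences can be effectively rewritten as $\Sigma_1$ sentences, up to $\mathrm{PA}$-equivalence. For instance $\exists x\,\delta(x)\wedge\exists y\,\varepsilon(y)$ becomes $\exists z\,\exists x\le z\,\exists y\le z\,(\delta(x)\wedge\varepsilon(y))$. We do this silently. The empty disjunction is $0=1$.

By Craig's theorem we may assume that $T$ is given by a primitive recursive set of axioms. Hence "$p$ is a proof of $\varphi$ from $T$" is expressed by a formula that is $\Delta_1$ in $\mathrm{PA}$. Let $\mathrm{Pr}_T(\varphi)$ say that a proof exists, and let $\mathrm{Con}_T$ be $\neg\mathrm{Pr}_T(0=1)$. *Example.* $\mathrm{Con}_T$ is $\Pi_1$, and $\neg\mathrm{Con}_T$ is equivalent to a $\Sigma_1$ sentence.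

**Definition (relative interpretability).** A *translation* consists of a formula $\mu(x)$, the domain, and for each symbol of the language a formula meant to define its new meaning. It extends to all formulas $\varphi\mapsto\varphi^t$ by commuting with connectives and restricting quantifiers to $\mu$. We write $A\le B$, "$A$ is relatively interpretable in $B$", if some translation is such that $B$ proves that the domain is nonempty and closed under the translated operations, and $B\vdash\varphi^t$ whenever $A\vdash\varphi$.

*Example.* If $A\subseteq B$, then $A\le B$ by the identity translation. Everything is interpretable in the inconsistent theory.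

We shall never handle a translation directly, because of the following characterization.

**Fact** (Orey–Hájek; Guaspari, Lindström; see Lindström, *Aspects of Incompleteness*, Ch. 6). For r.e. extensions $A,B$ of $\mathrm{PA}$ in the language of arithmetic, $A\le B$ if and only if every $\Pi_1$ sentence provable in $A$ is provable in $B$.

**Definition (degrees).** Write $A\equiv B$ if $A\le B$ and $B\le A$. The relation $\le$ is reflexive and transitive, so $\equiv$ is an equivalence relation. Its classes are the *degrees of interpretability*; $d(A)$ is the degree of $A$. Let $D_T$ be the set of degrees of r.e. extensions of $T$, ordered by $d(A)\le d(B)$ iff $A\le B$. It is a lattice. Its least element is $0_T=d(T)$, and its greatest element $1_T$ is the degree of the inconsistent extension.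

*Example: $d(T+\neg\mathrm{Con}_T)=0_T$.* By the Fact we must show that if $T+\neg\mathrm{Con}_T\vdash\neg\sigma$ with $\sigma\in\Sigma_1$, then $T\vdash\neg\sigma$. The hypothesis says $T+\sigma\vdash\mathrm{Con}_T$. By formalized $\Sigma_1$-completeness, $T+\sigma\vdash\mathrm{Pr}_T(\sigma)$. Argue in $T+\sigma$: if $\mathrm{Pr}_T(\neg\sigma)$ held, then together with $\mathrm{Pr}_T(\sigma)$ we would get $\neg\mathrm{Con}_T$, which is false. So $T+\sigma$ proves $\neg\mathrm{Pr}_T(\neg\sigma)$, which is the consistency of $T+\sigma$. By Gödel's second theorem $T+\sigma$ is inconsistent, that is, $T\vdash\neg\sigma$.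

*Example: $d(T+\mathrm{Con}_T)>0_T$*, because $\mathrm{Con}_T$ is $\Pi_1$ and $T\nvdash\mathrm{Con}_T$.

**Definition (intervals).** For degrees $a\le b$ let $[a,b]=\{c\in D_T:a\le c\le b\}$ with the induced order. *Example.* $[0_T,1_T]$ is all of $D_T$. We consider only $a<b$. Two intervals have the same *isomorphism type* if there is an order-preserving bijection between them whose inverse is order-preserving.

## 2. Isomorphism types of intervals of $D_T$

Cut a piece $[a,b]$ out of $D_T$ and forget where it came from. How many different shapes can one get? It is known that there is more than one: there are $a,b$ strictly between $0_T$ and $1_T$ such that $[0_T,a]$ and $[0_T,b]$ are not isomorphic. The problem, from the chapter "7. Degrees of Interpretability", is to determine the exact number of nonisomorphic intervals.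

**Theorem 1.** The number of isomorphism types of intervals $[a,b]$, $a<b$, in $D_T$ is exactly $\aleph_0$. Moreover there are infinitely many types already among the intervals $[0_T,c]$.

Half of this is immediate. There are only countably many r.e. theories, so $D_T$ is countable and has at most $\aleph_0$ intervals. The work is to produce infinitely many types, and for that we need an invariant of posets with infinitely many values on intervals.

## 3. From theories to r.e. ideals of $\Sigma_1$ sentences

This section replaces $D_T$ by a lattice of sets of sentences in which we can compute.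

For $\Sigma_1$ sentences write $\sigma\le\tau$ for $T\vdash\sigma\to\tau$, and $\sigma=0$ for $T\vdash\neg\sigma$. Thus $\sigma\ne0$ means that $T+\sigma$ is consistent. Call $\sigma,\tau$ *disjoint* if $\sigma\wedge\tau=0$.

**Definition (ideals).** An *ideal* is a set of $\Sigma_1$ sentences that contains every $\sigma=0$, is closed downward under $\le$, and is closed under $\vee$. The ideal *generated* by a set $G$ consists of all $\sigma$ below a finite, possibly empty, disjunction of members of $G$. It is r.e. if $G$ is. Let $\mathcal I_T$ be the set of r.e. ideals, ordered by inclusion.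

*Examples.* The least ideal is $\{\sigma:\sigma=0\}$; we also write it $0$. For a $\Sigma_1$ sentence $\zeta$ we have the principal ideal $(\zeta]=\{\sigma:\sigma\le\zeta\}$. If $\zeta$ is provable in $T$, then $(\zeta]$ consists of all $\Sigma_1$ sentences.

**$\mathcal I_T$ is a distributive lattice.** Meets are intersections. The join is $I\vee J=\{\sigma:\sigma\le\alpha\vee\beta,\ \alpha\in I,\ \beta\in J\}$: this set is an r.e. ideal and lies in every ideal containing $I$ and $J$. Similarly, $I_1\vee\dots\vee I_n$ consists of the $\sigma\le\alpha_1\vee\dots\vee\alpha_n$ with $\alpha_i\in I_i$. For distributivity let $\sigma\in K\cap(I\vee J)$, say $\sigma\le\alpha\vee\beta$ with $\alpha\in I$, $\beta\in J$. Then $\sigma$ is equivalent to $(\sigma\wedge\alpha)\vee(\sigma\wedge\beta)$, and this lies in $(K\cap I)\vee(K\cap J)$. The other inclusion holds in every lattice.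

**Lemma 1.** The map $A\mapsto I(A)=\{\sigma\in\Sigma_1:A\vdash\neg\sigma\}$ induces an isomorphism $D_T\cong\mathcal I_T$. Moreover, for $a<1_T$ there is a consistent r.e. $A_0\supseteq T$ with $d(A_0)=a$ such that $[a,1_T]\cong D_{A_0}$.

*Proof.* **The map is an order embedding.** Since $A\supseteq T$ is r.e., $I(A)$ is an r.e. ideal. Every $\Pi_1$ sentence is equivalent to some $\neg\sigma$ with $\sigma\in\Sigma_1$. So by the Fact $A\le B$ iff $I(A)\subseteq I(B)$.

**The map is onto.** Let $I$ be an r.e. ideal and $A=T+\{\neg\sigma:\sigma\in I\}$. Clearly $I\subseteq I(A)$. If $A\vdash\neg\sigma$, then by compactness $T+\neg\tau_1+\dots+\neg\tau_k\vdash\neg\sigma$ for some $\tau_i\in I$. That is, $\sigma\le\tau_1\vee\dots\vee\tau_k$, so $\sigma\in I$. Hence $I(A)=I$.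

**Moving the bottom.** Let $I$ be the ideal of $a$ and $A_0=T+\{\neg\sigma:\sigma\in I\}$. Then $d(A_0)=a<1_T$, so $A_0$ is consistent. Every extension of $A_0$ has degree $\ge a$ in $D_T$. Conversely, a degree $c\ge a$ has an ideal $J\supseteq I$, so $c$ contains the theory $T+\{\neg\sigma:\sigma\in J\}\supseteq A_0$. The relation $\le$ between extensions of $A_0$ does not depend on whether we compute in $D_T$ or in $D_{A_0}$. So sending the degree of $B\supseteq A_0$ in $D_{A_0}$ to its degree in $D_T$ is an isomorphism $D_{A_0}\cong[a,1_T]$. $\square$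

*Example.* Let $\nu$ be a $\Sigma_1$ sentence equivalent to $\neg\mathrm{Con}_T$. Then $T+\mathrm{Con}_T\vdash\neg\sigma$ iff $T\vdash\sigma\to\nu$, so $I(T+\mathrm{Con}_T)=(\nu]$. The first example of Section 1 says $I(T+\neg\mathrm{Con}_T)=0$: every $\Sigma_1$ sentence disjoint from $\nu$ is $0$.

From now on we work in $\mathcal I_T$. The interval $[0,I]$ is the set of r.e. ideals contained in $I$. It is a distributive lattice with top $I$.

## 4. Pairwise disjoint sentences, and why counting separates nothing

The first invariants one would try are counts: the size of the interval, the number of atoms, whether it is a chain, the size of its antichains. We show that they are the same for all intervals. The proof yields a tool that we need anyway.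

For a $\Sigma_1$ sentence $\zeta$ let $\mathrm{Prf}_\zeta(p,\varphi)$ be a formula, $\Delta_1$ in $\mathrm{PA}$, that expresses "$p$ is a proof of $\varphi$ from $T+\zeta$". For actual numbers, $\mathrm{PA}$ proves the true instances and refutes the false ones. Numbers of proper subformulas are smaller than the number of the formula, and formulas occurring in a proof have smaller numbers than the proof.

**Lemma 2.** From a $\Sigma_1$ sentence $\zeta\ne0$ one effectively obtains $\Sigma_1$ sentences $\zeta_0,\zeta_1,\dots\le\zeta$, pairwise disjoint and all $\ne0$.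

*Proof.* **Two disjoint sentences, by Rosser's method.** By the diagonal lemma for two sentences there are $\Sigma_1$ sentences $R_0,R_1$ such that $\mathrm{PA}$ proves
$$R_0\leftrightarrow\exists y\big(\mathrm{Prf}_\zeta(y,\neg R_0)\wedge\forall z\le y\,\neg\mathrm{Prf}_\zeta(z,\neg R_1)\big),$$
$$R_1\leftrightarrow\exists z\big(\mathrm{Prf}_\zeta(z,\neg R_1)\wedge\forall y<z\,\neg\mathrm{Prf}_\zeta(y,\neg R_0)\big).$$
(Apply the diagonal lemma with a parameter $v$ to get one $\Sigma_1$ formula $\rho(v)$ that behaves as required for $v=0$ and for $v=1$, and let $R_i$ be $\rho(\overline{i})$.)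

$\mathrm{PA}\vdash\neg(R_0\wedge R_1)$: let $y$ witness $R_0$ and $z$ witness $R_1$. If $z\le y$, this contradicts the second clause for $y$. If $y<z$, it contradicts the second clause for $z$.

Next, $T+\zeta$ proves neither $\neg R_0$ nor $\neg R_1$. Otherwise let $q$ be the least number that is a proof of one of them from $T+\zeta$. If $q$ proves $\neg R_1$, then $q$ is a true witness for the right side of $R_1$, so $\mathrm{PA}\vdash R_1$. If it does not, then $q$ proves $\neg R_0$, no $z\le q$ proves $\neg R_1$, and $\mathrm{PA}\vdash R_0$. In either case $T+\zeta$ proves a sentence and its negation, contradicting $\zeta\ne0$.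

So $\zeta^{(0)}=\zeta\wedge R_0$ and $\zeta^{(1)}=\zeta\wedge R_1$ are $\ne0$, disjoint and $\le\zeta$.

**Infinitely many, by iteration.** Put $\eta_0=\zeta$, $\zeta_e=\eta_e^{(0)}$, $\eta_{e+1}=\eta_e^{(1)}$. All are $\neq0$ by induction. For $e<f$ we have $\zeta_f\le\eta_f\le\eta_{e+1}=\eta_e^{(1)}$, which is disjoint from $\eta_e^{(0)}=\zeta_e$. $\square$

*Consequence.* Let $I\ne0$ be an r.e. ideal and choose $\zeta\in I$ with $\zeta\ne0$. The ideals $(\zeta_e]$ are nonzero members of $[0,I]$ that meet pairwise in $0$. So $[0,I]$ is countably infinite, has an infinite antichain, and is not a chain. It has no atoms: a nonzero $K\subseteq I$ contains some $\zeta\ne0$, and $0\ne(\zeta^{(0)}]\subsetneq(\zeta]\subseteq K$, since $\zeta\le\zeta^{(0)}$ would make $\zeta^{(1)}$ both below and disjoint from $\zeta^{(0)}$, hence $0$. By Lemma 1, applied with $A_0$ in place of $T$, the same holds for every interval $[a,b]$ with $a<b$. So these counts do not tell intervals apart. The invariant must say how elements cover the top.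

## 5. Splitting a cover, and a dimension for distributive lattices

We look at one interval by hand, to see what a cover can do. The tool is: whichever sentence gets its witness first, wins.

**Lemma 3 (reduction).** From $\Sigma_1$ sentences $\varphi_1,\dots,\varphi_n$ one effectively obtains $\Sigma_1$ sentences $\varphi_1^*,\dots,\varphi_n^*$ such that $\mathrm{PA}$ proves $\varphi_i^*\to\varphi_i$, $\bigvee_i\varphi_i\to\bigvee_i\varphi_i^*$, and $\neg(\varphi_i^*\wedge\varphi_j^*)$ for $i\ne j$.

*Proof.* Let $\varphi_i=\exists x\,\delta_i(x)$ and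
$$\varphi_i^*=\exists x\Big(\delta_i(x)\wedge\bigwedge_{j<i}\neg\delta_j(x)\wedge\forall y<x\bigwedge_{j}\neg\delta_j(y)\Big).$$
The first claim is clear. For the second, if some $\varphi_i$ holds, take the least $x$ with $\bigvee_j\delta_j(x)$ (least number principle) and then the least $i$ with $\delta_i(x)$; then $\varphi_i^*$ holds. For the third, witnesses of $\varphi_i^*$ and $\varphi_j^*$ are both the least $x$ with $\bigvee_l\delta_l(x)$, so they are equal. If $i<j$, then $\delta_i(x)$ holds by the first sentence and fails by the second. $\square$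

**The interval $[0,(\zeta]]$ by hand.** Let $x_1\vee x_2=(\zeta]$. Then $\zeta\le\xi_1\vee\xi_2$ for some $\xi_i\in x_i$. Apply Lemma 3 to $\zeta\wedge\xi_1$ and $\zeta\wedge\xi_2$ to get disjoint $\zeta_1^*\in x_1$, $\zeta_2^*\in x_2$ with $\zeta\le\zeta_1^*\vee\zeta_2^*$. The ideals $y_i=(\zeta_i^*]\subseteq x_i$ satisfy $y_1\vee y_2=(\zeta]$ and $y_1\cap y_2=0$. So every cover of the top by two elements shrinks to a cover by two elements with meet $0$.

For a general $I$ the argument breaks down. We can split each generator of $I$ separately, but if generators $\tau,\tau'$ overlap, then the first part of $\tau$ may overlap the second part of $\tau'$. So we ask for less: a cover by $n$ elements whose shrinkings have *common* meet $0$.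

**Definition ($N_n$ and dimension).** Let $L$ be a distributive lattice with least element $0$ and greatest element $1\ne0$, and let $n\ge2$. Let $N_n$ be the statement:

> whenever $x_1\vee\dots\vee x_n=1$, there are $y_i\le x_i$ $(1\le i\le n)$ with $y_1\vee\dots\vee y_n=1$ and $y_1\wedge\dots\wedge y_n=0$.

Let $\dim L$ be the least $d\ge0$ such that $N_{d+2}$ holds, and $\infty$ if there is none.

**Lemma 4.** $N_n$ implies $N_{n+1}$.

*Proof.* Let $x_1\vee\dots\vee x_{n+1}=1$. Apply $N_n$ to $x_1,\dots,x_{n-1},\,x_n\vee x_{n+1}$ to get $y_1,\dots,y_{n-1},z$. Put $y_n=z\wedge x_n$ and $y_{n+1}=z\wedge x_{n+1}$. By distributivity $y_n\vee y_{n+1}=z\wedge(x_n\vee x_{n+1})=z$, so the join of all the $y_i$ is $1$. The meet of all is below $y_1\wedge\dots\wedge y_{n-1}\wedge z=0$. $\square$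

So for $n\ge2$: if $N_n$ fails and $N_{n+1}$ holds, then $\dim L=n-1$. Joins, meets, $0$ and $1$ are determined by the order, so $\dim$ is an isomorphism invariant of the poset. Each $N_n$ is a first-order statement about the order.

*Example: dimension $0$.* In a Boolean algebra $N_2$ holds: take $y_1=x_1$ and $y_2=x_2\wedge\neg x_1$. By the computation above, $\dim[0,(\zeta]]=0$ whenever $\zeta\ne0$.

*Example: dimension $n-1$.* Let $n\ge2$ and let $P=\{r,p_1,\dots,p_n\}$ be ordered by $r<p_i$ for all $i$, with the $p_i$ pairwise incomparable. Let $L_n$ be the lattice of down-sets of $P$. Then $N_n$ fails: take $x_i=\{r,p_i\}$. If $y_i\subseteq x_i$ are down-sets with union $P$, then $p_i\in y_i$, because $p_i$ lies in no other $x_j$; so $r\in y_i$ for all $i$. But $N_{n+1}$ holds. Let $x_1\cup\dots\cup x_{n+1}=P$. Choose for each $i$ some $k(i)$ with $p_i\in x_{k(i)}$, and let $y_k$ be the union of the sets $\{r,p_i\}$ with $k(i)=k$. The union of the $y_k$ is $P$, and at least one of the $n+1$ sets $y_k$ is empty. So $\dim L_n=n-1$.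

We can now state the stronger result.

**Theorem 2.** For all $a<b$ in $D_T$ and every $d\in\{0,1,2,\dots,\infty\}$ there is $c$ with $a<c\le b$ and $\dim[a,c]=d$. Hence below every $b>a$ there are infinitely many pairwise not even elementarily equivalent intervals with the same bottom $a$. Conversely, if $b=a\vee d(T+\pi)$ with $\pi\in\Pi_1$ and $a<b$, then $\dim[a,b]=0$. In particular $\dim[a,1_T]=0$ for all $a<1_T$.

Two things are needed: a reason for $N_{n+1}$ to hold, and a construction that makes $N_n$ fail.

## 6. Joins of $m$ disjoint sums satisfy $N_{m+1}$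

The aim is an upper bound on dimension. The trouble above came from overlapping generators, so we first forbid overlap.

**Definition (disjoint sum).** An r.e. ideal $A$ is a *disjoint sum* if it is generated by $\{\tau_i:i\in W\}$ with $W$ r.e., $i\mapsto\tau_i$ recursive, and $\tau_i\wedge\tau_j=0$ for distinct $i,j\in W$. *Examples.* $(\zeta]$, with one generator; the ideal generated by the $\zeta_e$ of Lemma 2.

**Lemma 5.** If $A$ is a disjoint sum and $A\subseteq x_1\vee\dots\vee x_n$ (r.e. ideals), there are r.e. ideals $a_k\subseteq x_k\cap A$ with $a_1\vee\dots\vee a_n=A$ and $a_k\cap a_l=0$ for $k\ne l$.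

*Proof.* **Split every generator.** For $i\in W$ search for $\xi_k\in x_k$ $(1\le k\le n)$ with $T\vdash\tau_i\to\xi_1\vee\dots\vee\xi_n$. The search succeeds because $\tau_i\in x_1\vee\dots\vee x_n$. Apply Lemma 3 to $\tau_i\wedge\xi_1,\dots,\tau_i\wedge\xi_n$, whose disjunction is $T$-equivalent to $\tau_i$. This gives pairwise disjoint $\tau_{i,k}\le\tau_i\wedge\xi_k$ with $\tau_i\le\bigvee_k\tau_{i,k}$, computed from $i\in W$.

**Collect.** Let $a_k$ be generated by $\{\tau_{i,k}:i\in W\}$, an r.e. set. Then $a_k\subseteq x_k\cap A$. The join of the $a_k$ contains every $\tau_i$, so it is $A$.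

**Disjointness.** Let $k\neq l$. For $i,j\in W$ we have $\tau_{i,k}\wedge\tau_{j,l}=0$: by Lemma 3 if $i=j$, and because $\tau_i\wedge\tau_j=0$ if $i\ne j$. If $\sigma\in a_k\cap a_l$, then $\sigma$ is below a finite disjunction of sentences $\tau_{i,k}$ and below a finite disjunction of sentences $\tau_{j,l}$. Hence it is below the disjunction of the corresponding $\tau_{i,k}\wedge\tau_{j,l}$, which is $0$. $\square$

**Lemma 6.** If $I\ne0$ and $I=A_1\vee\dots\vee A_m$ with all $A_j$ disjoint sums, then $[0,I]$ satisfies $N_{m+1}$. In particular $\dim[0,(\zeta]]=0$ for $\zeta\ne0$.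

*Proof.* Let $x_1\vee\dots\vee x_{m+1}=I$. We split each $A_j$ on its own and then use the pigeonhole principle. For each $j\le m$ let $a_1^j,\dots,a_{m+1}^j$ come from Lemma 5 for $A_j$. Put $y_k=\bigvee_{j}a_k^j\subseteq x_k$. Then $\bigvee_ky_k=\bigvee_jA_j=I$. By distributivity
$$\bigcap_{k=1}^{m+1}y_k=\bigvee_f\ \bigcap_{k=1}^{m+1}a_k^{f(k)},$$
where $f$ runs over all maps $\{1,\dots,m+1\}\to\{1,\dots,m\}$. Each $f$ has $f(k)=f(l)=j$ for some $k\ne l$, so its term lies in $a_k^j\cap a_l^j=0$. Hence $\bigcap_ky_k=0$. The last claim is the case $m=1$. $\square$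

So a join of $n$ disjoint sums has dimension at most $n-1$. It remains to choose $n$ disjoint sums for which $N_n$ fails.

## 7. A naive diagonalization against $N_2$, and how the opponent escapes

Take $n=2$. We build disjoint sums $A_1,A_2$ so that no r.e. ideals $B_1\subseteq A_1$, $B_2\subseteq A_2$ satisfy $B_1\vee B_2=A_1\vee A_2$ and $B_1\cap B_2=0$. Then $x_k=A_k$ is a counterexample to $N_2$. Against the $e$-th pair $(B_1,B_2)$ we work inside the sentence $\zeta_e$ of Lemma 2, so that different opponents do not interfere.

**First move.** Put some $\sigma_e\le\zeta_e$ with $\sigma_e\ne0$ into $A_1$, and nothing below $\zeta_e$ into $A_2$. Wait. If $B_1\vee B_2$ is all of $A_1\vee A_2$, then we eventually see $b_1\in B_1$, $b_2\in B_2$ with $\sigma_e\le b_1\vee b_2$, together with generators so far of $A_1$ and of $A_2$ that bound $b_1$ and $b_2$. Since $A_2$ so far has only generators inside other $\zeta_i$, we have $b_2\wedge\zeta_e=0$. Hence $\sigma_e\le b_1$, and $\sigma_e\in B_1$. The opponent has committed himself.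

**Second move, naive version.** Now put $\sigma_e$ into $A_2$ as well, hoping to force $\sigma_e\in B_2$. This fails. With this strategy $A_2\subseteq A_1$, and $B_1=A_1$, $B_2=0$ is a winning answer: the sentence $\sigma_e$ is already covered by $B_1$.

**Second move, larger sentence.** So we must put a larger $\tau_e\le\zeta_e$ into $A_2$. But suppose $\tau_e=\sigma_e\vee\rho_e$ with $\sigma_e\wedge\rho_e=0$ (for instance $\sigma_e=\zeta_e^{(0)}$ and $\rho_e=\zeta_e^{(1)}$ in the notation of Lemma 2). Then the opponent plays $B_1=A_1$ and lets $B_2$ be generated by the $\rho_e$ for which $\tau_e$ has been put into $A_2$. These are r.e. ideals with $B_2\subseteq A_2$ and $B_1\vee B_2=A_1\vee A_2$. Also $B_1\cap B_2=0$, since $\sigma_i\wedge\rho_e=0$ for all $i$: by choice if $i=e$, and because $\zeta_i\wedge\zeta_e=0$ if $i\neq e$.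

The escape uses the fact that $\sigma_e$ helps to cover $\tau_e$. What we need is a pair $0\ne\sigma\le\tau$ for which $\sigma$ gives no help at all:
$$\tau\le\sigma\vee x\ \Longrightarrow\ \tau\le x\qquad\text{for every }\Sigma_1\text{ sentence }x.\tag{1}$$
With such a pair the second move wins. Inside $\zeta_e$ the ideal $A_1$ has only the generator $\sigma$, so covering $\tau$ by $b_1\vee b_2$ gives $\tau\le\sigma\vee b_2$. Then $\tau\le b_2$ by (1), and $0\ne\sigma\in B_1\cap B_2$. The next section constructs such pairs.

## 8. Sentences that give no help in a cover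

**Lemma 7 (a Guaspari-type construction).** There is a recursive map $\zeta\mapsto\zeta^\flat$ on $\Sigma_1$ sentences with $\zeta^\flat\le\zeta$ such that, if $\zeta\ne0$:

(a) $\zeta^\flat\ne0$;

(b) for every $\Sigma_1$ sentence $x$, $\zeta\le\zeta^\flat\vee x$ implies $\zeta\le x$.

*Proof.* **The sentence.** We want a $\rho$ that $T+\zeta$ cannot refute, and such that whenever $T+\zeta$ proves $\rho\vee x$, it already proves $x$. So we let $\rho$ say: "I am refuted, and every $x$ for which $\rho\vee x$ has been proved by then is true." Let $\mathrm{Tr}$ be a $\Sigma_1$ truth predicate for $\Sigma_1$ sentences, so $\mathrm{PA}\vdash\mathrm{Tr}(x)\leftrightarrow x$ for each $\Sigma_1$ sentence $x$. By the diagonal lemma take a $\Sigma_1$ sentence $\rho$ with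
$$\mathrm{PA}\vdash\rho\leftrightarrow\exists y\Big[\mathrm{Prf}_\zeta(y,\neg\rho)\wedge\forall p,x\le y\,\big(x\in\Sigma_1\wedge\mathrm{Prf}_\zeta(p,\rho\vee x)\to\mathrm{Tr}(x)\big)\Big].\tag{2}$$
The right side is $\Sigma_1$ in $\mathrm{PA}$: the implication is $\Sigma_1$ because $\mathrm{Prf}_\zeta$ is $\Delta_1$ and $\mathrm{Tr}$ is $\Sigma_1$, and the bounded quantifiers are absorbed by collection. Here $\rho\vee x$ is the literal disjunction, so that $x<p$ whenever $p$ proves $\rho\vee x$. Put $\zeta^\flat=\zeta\wedge\rho$. The map is recursive and $\zeta^\flat\le\zeta$. Now assume $\zeta\ne0$, that is, $T+\zeta$ is consistent.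

**(a): $\rho$ is not refutable.** Suppose $y$ is a proof of $\neg\rho$ from $T+\zeta$. Consider the finitely many pairs $p,x\le y$. If $x$ is a $\Sigma_1$ sentence and $p$ proves $\rho\vee x$ from $T+\zeta$, then, since $T+\zeta\vdash\neg\rho$, we get $T+\zeta\vdash x$ and so $T+\zeta\vdash\mathrm{Tr}(x)$. For all other pairs $\mathrm{PA}$ refutes the premise of the implication. So $T+\zeta$ proves the bracket in (2) for this $y$, hence proves $\rho$. This contradicts consistency. So $T+\zeta\nvdash\neg\rho$, which means $\zeta\wedge\rho\ne0$.

**(b): $\rho$ gives no help.** Suppose $\zeta\le\zeta^\flat\vee x$. Then $T+\zeta\vdash\rho\vee x$; let $p$ be a proof. Argue in $T+\zeta+\neg x$ and consider a possible witness $y$ in (2). If $y\ge p$, then $x<p\le y$, so the bracket for $y$ would give $\mathrm{Tr}(x)$, which is false since $\neg x$. If $y<p$, then $y$ is one of finitely many actual numbers, none of which is a proof of $\neg\rho$ by (a), and $\mathrm{PA}$ knows this. So there is no witness, and $\neg\rho$ holds. We have shown $T+\zeta+\neg x\vdash\neg\rho$. Together with $T+\zeta\vdash\rho\vee x$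 this gives $T+\zeta\vdash x$, that is, $\zeta\le x$. $\square$

*Check against Section 7.* The escape is now closed: if $\zeta=\zeta^\flat\vee\rho'$ up to $T$-equivalence with $\rho'\in\Sigma_1$, then $\zeta\le\rho'$ by (b). Hence $\rho'$ cannot be disjoint from $\zeta^\flat$, because $0\ne\zeta^\flat\le\zeta\le\rho'$.

## 9. An ideal of each finite dimension $\ge1$

For general $n$ we iterate $\flat$ and make $n$ moves instead of two.

**Lemma 8.** Let $n\ge2$ and $\zeta\ne0$. There are (effectively from $n,\zeta$) disjoint sums $A_1,\dots,A_n\subseteq(\zeta]$ such that, with $I=A_1\vee\dots\vee A_n$, there are no r.e. ideals $B_k\subseteq A_k$ with $\bigvee_kB_k=I$ and $\bigcap_kB_k=0$. Hence $[0,I]$ fails $N_n$, satisfies $N_{n+1}$, and $\dim[0,I]=n-1$.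

*Proof.* **Step 1: the sentences to be played.** Let $(\zeta_e)$ be as in Lemma 2. Put $\sigma_e^n=\zeta_e$ and $\sigma_e^k=(\sigma_e^{k+1})^\flat$ for $1\le k<n$. By Lemma 7,
$$0\ne\sigma_e^1\le\sigma_e^2\le\dots\le\sigma_e^n=\zeta_e,\tag{3}$$
$$\sigma_e^k\le\sigma_e^{k-1}\vee x\ \Longrightarrow\ \sigma_e^k\le x\qquad(2\le k\le n,\ x\in\Sigma_1).\tag{4}$$

**Step 2: the construction.** The idea is that $\sigma_e^k$ may enter $A_k$ only after the $e$-th opponent has covered $\sigma_e^{k-1}$. Let $(W_{e,1},\dots,W_{e,n})_{e\in\omega}$ be an effective list of all $n$-tuples of r.e. sets of $\Sigma_1$ sentences. We enumerate pairs $(e,k)$, $1\le k\le n$, in stages.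

- The pair $(e,1)$ is enumerated at stage $e$.
- At stage $s+1$ do the following for every $e\le s$. Let $k$ be largest such that $(e,k)$ was enumerated by stage $s$. If $k<n$, enumerate $(e,k+1)$ provided there are $b_1\in W_{e,1},\dots,b_n\in W_{e,n}$, found within $s$ steps, sets $F_j\subseteq\{\sigma_i^j:(i,j)\text{ enumerated by stage }s\}$ for $1\le j\le n$, and $T$-proofs $\le s$ of $\sigma_e^k\to b_1\vee\dots\vee b_n$ and of $b_j\to\bigvee F_j$ for each $j$.

Each stage is a finite check. Let $A_j$ be generated by $\{\sigma_e^j:(e,j)\text{ is enumerated}\}$. Since $\sigma_e^j\le\zeta_e$ and the $\zeta_e$ are pairwise disjoint and $\le\zeta$, each $A_j$ is a disjoint sum contained in $(\zeta]$. Everything is effective in $n$ and $\zeta$.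

**Step 3: every opponent is forced.** Suppose $B_j\subseteq A_j$ are r.e. ideals with $\bigvee_jB_j=I$. Fix $e$ with $W_{e,j}=B_j$ for all $j$.

*Claim.* For every $k\le n$, the pair $(e,k)$ is enumerated and $\sigma_e^k\in B_k$.

The pair $(e,1)$ is enumerated. By induction it suffices to assume that $(e,k)$ is enumerated and to prove two things: that $\sigma_e^k\in B_k$, and, if $k<n$, that $(e,k+1)$ is enumerated.

*The opponent must answer.* Since $\sigma_e^k\in A_k\subseteq I=\bigvee_jB_j$, there are $b_j\in B_j$ with $\sigma_e^k\le b_1\vee\dots\vee b_n$. Since $b_j\in A_j$, each $b_j$ lies below the disjunction of a finite set $F_j$ of generators of $A_j$. If $k<n$, then at all late enough stages these $b_j$, $F_j$ and the relevant proofs are available. So $(e,k+1)$ is enumerated, at some stage $s+1$. From now on, for $k<n$, let $b_j,F_j$ be the ones *used at that stage*; they still satisfy $b_j\in B_j$, $\sigma_e^k\le b_1\vee\dots\vee b_n$ and $b_j\le\bigvee F_j$. The pairs $(e,\cdot)$ are enumerated in order, at most one at each stage. So by stage $s$ no $(e,j)$ with $j>k$ was enumerated,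 and for $j>k$ every member of $F_j$ is some $\sigma_i^j$ with $i\ne e$. If $k=n$, there is no $j>k$, and any choice of $b_j,F_j$ will do.

*What the answer looks like inside $\zeta_e$.* For $i\ne e$ the sentence $\sigma_i^j$ is disjoint from $\zeta_e$. Hence, by (3),
$$b_j\wedge\zeta_e\le\sigma_e^j\le\sigma_e^{k-1}\ \text{ for }j<k,\qquad b_j\wedge\zeta_e=0\ \text{ for }j>k.$$
As $\sigma_e^k\le\zeta_e$ and $\sigma_e^k\le b_1\vee\dots\vee b_n$, we get $\sigma_e^k\le b_1$ if $k=1$, and $\sigma_e^k\le\sigma_e^{k-1}\vee b_k$ if $k\ge2$. In the second case (4) gives $\sigma_e^k\le b_k$. So in all cases $\sigma_e^k\le b_k\in B_k$, and $\sigma_e^k\in B_k$. This proves the claim.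

**Step 4: conclusion.** By (3) and the claim, $\sigma_e^1\le\sigma_e^k\in B_k$ for all $k$. So $0\ne\sigma_e^1\in\bigcap_kB_k$, and $\bigcap_kB_k\ne0$. Taking $x_k=A_k$, we see that $N_n$ fails in $[0,I]$. Here $I\ne0$, since $\sigma_0^1\in A_1$. As $I$ is a join of $n$ disjoint sums, $N_{n+1}$ holds by Lemma 6. Thus $\dim[0,I]=n-1$. $\square$

Both parts of the claim's proof are used with care. Ideals $A_j$ with $j>k$ cannot help to cover $\sigma_e^k$ because of timing: they have nothing inside $\zeta_e$ yet. Ideals $A_j$ with $j<k$ cannot help because of (4).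

## 10. An ideal of infinite dimension

To make every $N_n$ fail at once, place the ideals of Lemma 8 for all $n$ side by side, inside disjoint sentences.

**Lemma 9.** For $\zeta\ne0$ there is an r.e. ideal $J\subseteq(\zeta]$, $J\ne0$, with $\dim[0,J]=\infty$.

*Proof.* **Construction.** Let $(\zeta_n)$ be as in Lemma 2. For $n\ge2$ let $A_1^n,\dots,A_n^n$ and $I_n$ be obtained from Lemma 8 for $n$ and $\zeta_n$, uniformly in $n$. Let $J$ be generated by $\bigcup_{n\ge2}I_n$. It is an r.e. ideal because the construction is uniform; also $0\neq J\subseteq(\zeta]$.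

**The cover.** Fix $n\ge2$. Let $H$ be the r.e. ideal generated by $\bigcup_{m\ne n}I_m$. Put $x_1=A_1^n\vee H$ and $x_k=A_k^n$ for $2\le k\le n$. Then $\bigvee_kx_k=I_n\vee H=J$.

**Localizing at $\zeta_n$.** Each member of $H$ is below a finite disjunction of sentences $\zeta_m$ with $m\ne n$, hence disjoint from $\zeta_n$. So $H\cap(\zeta_n]=0$, and by distributivity
$$x_1\cap(\zeta_n]=A_1^n,\qquad J\cap(\zeta_n]=(I_n\vee H)\cap(\zeta_n]=I_n.$$
Suppose $y_k\subseteq x_k$ with $\bigvee_ky_k=J$ and $\bigcap_ky_k=0$. Put $B_k=y_k\cap(\zeta_n]$. Then $B_k\subseteq A_k^n$ for every $k$, and $\bigvee_kB_k=J\cap(\zeta_n]=I_n$ by distributivity, and $\bigcap_kB_k=0$. This contradicts Lemma 8. So $N_n$ fails in $[0,J]$ for every $n\ge2$. $\square$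

## 11. Proofs of Theorems 1 and 2

**Proof of Theorem 1.** *Upper bound.* As noted in Section 2, $D_T$ is countable, so it has at most $\aleph_0$ intervals.

*Lower bound.* Let $\zeta$ be a $\Sigma_1$ sentence provable in $T$; since $T$ is consistent, $\zeta\ne0$. Lemma 8 gives r.e. ideals $I_n$ for $n\ge2$ with $\dim[0,I_n]=n-1$. By Lemma 1 they correspond to degrees $c_n>0_T$ with $\dim[0_T,c_n]=n-1$. Since $\dim$ is an isomorphism invariant, the intervals $[0_T,c_n]$ are pairwise nonisomorphic. So the number of types is exactly $\aleph_0$, and there are infinitely many already among the intervals $[0_T,c]$. $\blacksquare$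

**Proof of Theorem 2.** **Moving $a$ to the bottom.** Let $a<b$. Then $a<1_T$, and Lemma 1 gives a consistent r.e. theory $A_0\supseteq T$ with $d(A_0)=a$ and $[a,1_T]\cong D_{A_0}\cong\mathcal I_{A_0}$. Under this isomorphism $a$ goes to the least ideal of $\mathcal I_{A_0}$, and $b$ goes to an r.e. ideal $I_b\ne0$ over $A_0$. So $[a,b]\cong[0,I_b]$. All we used about $T$ is that it is a consistent r.e. extension of $\mathrm{PA}$ in the language of arithmetic, so everything applies with $A_0$ in place of $T$.

**All dimensions occur.** Choose $\zeta\in I_b$ with $\zeta\ne0$ over $A_0$. For $d=0$ take the ideal $(\zeta]$ (Lemma 6). For $1\le d<\infty$ take the ideal $I$ of Lemma 8 with $n=d+1$. For $d=\infty$ take the ideal $J$ of Lemma 9. All are nonzero and contained in $(\zeta]\subseteq I_b$. So they give degrees $c$ with $a<c\le b$ and $\dim[a,c]=d$.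

**Elementary inequivalence.** If two intervals have different dimensions, then, by Lemma 4, some $N_n$ holds in one and fails in the other. Since each $N_n$ is first-order, the two intervals are not elementarily equivalent.

**The converse part.** Let $\pi\in\Pi_1$ be equivalent to $\neg\zeta$ with $\zeta\in\Sigma_1$, and let $b=a\vee d(T+\pi)$, $a<b$. We show that $I_b$ is principal over $A_0$. Let $I_a\in\mathcal I_T$ be the ideal of $a$, so that $A_0\vdash\neg\alpha$ iff $\alpha\in I_a$. The ideal of $T+\pi$ in $\mathcal I_T$ is $\{\sigma:T+\neg\zeta\vdash\neg\sigma\}=\{\sigma:T\vdash\sigma\to\zeta\}$. So the ideal of $b$ is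
$$\{\sigma:T\vdash\sigma\to\alpha\vee\zeta\text{ for some }\alpha\in I_a\}.$$
This equals $\{\sigma:A_0\vdash\sigma\to\zeta\}$. Indeed, if $T\vdash\sigma\to\alpha\vee\zeta$ with $\alpha\in I_a$, then $A_0\vdash\neg\alpha$ gives $A_0\vdash\sigma\to\zeta$. Conversely, if $A_0\vdash\sigma\to\zeta$, then, $A_0$ being $T$ together with sentences $\neg\tau$ for $\tau\in I_a$, compactness and closure of $I_a$ under $\vee$ give $\alpha\in I_a$ with $T\vdash\neg\alpha\to(\sigma\to\zeta)$, that is, $T\vdash\sigma\to\alpha\vee\zeta$.

The isomorphism sends a degree $c=d(C)$, with $C\supseteq A_0$, to $\{\sigma:C\vdash\neg\sigma\}$, the same set over $T$ and over $A_0$. So $I_b$ is the principal ideal $(\zeta]$ of $\mathcal I_{A_0}$. It is nonzero since $a<b$, and Lemma 6 over $A_0$ gives $\dim[a,b]=0$. With $\pi$ the sentence $0=1$ we have $d(T+\pi)=1_T$ and $a\vee 1_T=1_T$, so $\dim[a,1_T]=0$ for all $a<1_T$. $\blacksquare$
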